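# The subgroup generated by the derangements: the bound $\sqrt n-1$

All groups are finite and act on the right; $[x,y]=x^{-1}y^{-1}xy$ and $x^y=y^{-1}xy$. For $n=\prod_r r^{a_r}$ put $n_r=r^{a_r}$. For a vector space $V$ put $V^\#=V\setminus\{0\}$. A group is *semiregular* on a set if all its point stabilizers are trivial, and *regular* if it is also transitive.

## 1. Pairs: one fixed point outside a normal subgroup

**Definition.** Let $G$ act on a finite set $\Omega$ (not necessarily faithfully or transitively). We call $(G,D)$ a *pair on $\Omega$ of index $k$* if $D\trianglelefteq G$, $k=|G:D|\ge 2$, and every element of $G\setminus D$ fixes exactly one point of $\Omega$.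

**Example 1.** Let $q>2$ be a prime power and let $G=AGL(1,q)=\{v\mapsto tv+c : t\neq 0\}$ act on $\mathbb F_q$. Let $D$ be the group of translations. If $t\ne1$, then $v=tv+c$ has exactly one solution. So $(G,D)$ is a pair of index $q-1$.

**Example 2.** Let $S_3$ act on nine points: naturally on $\{1,2,3\}$ and regularly on six further points. Each transposition fixes exactly one of the nine points, so $(S_3,A_3)$ is a pair of index $2$. The $A_3$-orbits are $\{1,2,3\}$ and two orbits of length $3$ inside the six points, which every transposition interchanges. Lemma 1 will show that every pair looks like this: one distinguished $D$-orbit, and the others permuted freely by $G/D$.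

The property that makes pairs useful is that they pass to supplements:

> If $(G,D)$ is a pair on $\Omega$ of index $k$, and $X\le G$ satisfies $XD=G$, then $(X,X\cap D)$ is again a pair on $\Omega$ of index $k$.

Indeed $X/(X\cap D)\cong XD/D=G/D$, and elements of $X\setminus(X\cap D)$ lie outside $D$. So we may replace $G$ by much smaller groups without changing $k$. A ready supply of supplements comes from the **Frattini argument**: if $M\trianglelefteq X$ and $S$ is a Sylow subgroup of $M$, then $X=M\,N_X(S)$.

Here is what pairs are for. Let $G$ be a transitive permutation group of degree $n>1$. A *derangement* is an element of $G$ without fixed points, and $D(G)$ is the subgroup generated by the derangements. It is normal, since conjugates of derangements are derangements. How large can $|G:D(G)|$ be? Lemma 2 will show that if $D(G)\ne G$, then $(G,D(G))$ is a pair with $D(G)$ transitive. Everything we prove about $|G:D(G)|$ will come from the pair.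

We call $G$ a *Frobenius group* if it is transitive and the stabilizer of any two points is trivial; regular groups are included. For these the index can be very large. In Example 1 the derangements are exactly the nonidentity translations, so $D(G)=D$ and the index is $q-1=n-1$. The document http://www-groups.mcs.st-andrews.ac.uk/~pjc/talks/circa/derange2.pdf conjectures that a transitive group which is not Frobenius satisfies $|G:D(G)|\le\sqrt n-1$. We prove that this conjecture is true.

## 2. Statements, small degrees, and the theorems quoted

**Theorem 1.** If $G$ is transitive of degree $n>1$ and not Frobenius, then $|G:D(G)|\le\sqrt n-1$.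

**Theorem 2.**
(a) For every transitive $G$ of degree $n>1$ and every prime $r\mid n$, $|G:D(G)|$ divides $r^b-1$ for some $1\le b\le a_r$. Hence $|G:D(G)|\le\min_{r\mid n}n_r-1$.
(b) If $G$ is transitive and imprimitive with blocks of size $c$, $1<c<n$, then $|G:D(G)|$ divides both $c-1$ and $n/c-1$ (Frobenius or not).
(c) A non-Frobenius transitive group of degree $n$ with $|G:D(G)|=\sqrt n-1$ exists if and only if $n=q^2$ for a prime power $q$. For each such $n$ there is a 2-transitive example.

**Theorem L.** Let $V$ be a vector space of order $p^d$ ($p$ prime, $d\ge1$), $H\le GL(V)$, $R\trianglelefteq H$, with $H_v\le R$ for all $v\in V^\#$. If $R$ is not semiregular on $V^\#$, then $|H:R|\le p^{d/2}-1$.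

Let us try small degrees. Transitive groups of degree $2$ and $3$ are $S_2,A_3,S_3$, and all are Frobenius. For $4\le n\le 8$ we have $\sqrt n-1<2$, so Theorem 1 says that every non-Frobenius transitive group is generated by its derangements. In degree $4$ the non-Frobenius transitive groups are $D_8$ and $S_4$. In $D_8$, acting on the vertices of a square, the derangements are the three nontrivial rotations and the two reflections in axes through edge midpoints; they generate $D_8$. In $S_4$ the 4-cycles generate $S_4$. In degree $5$ the non-Frobenius groups are $A_5$, generated by 5-cycles, and $S_5$, where $(1\,2)(3\,4\,5)$ is an odd derangement and the 5-cycles generate $A_5$. For $n=6$, Theorem 2(a) with $r=2$ says that the index divides $2-1$, so $D(G)=G$ for every transitive group of degree $6$. The first degree where Theorem 1 permits index $2$ is $n=9$, and Section 11 will realize it.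

We use the following textbook facts by name: the Schur–Zassenhaus theorem; Hall's theorem that in a solvable group every $\pi$-subgroup lies in a conjugate of any given Hall $\pi$-subgroup; Clifford's theorem; Burnside's normal $p$-complement theorem; the automorphism groups of $S_n$ and of the simple groups named below. We also use these three published results.

* **(H)** (P. Hall; Gorenstein, *Finite Groups*, Thm 5.4.9.) If every characteristic abelian subgroup of an $r$-group $Q$ is cyclic, then $Q=ES$ is a central product, where $E=1$ or $E$ is extraspecial, and $S$ is cyclic, or $r=2$ and $S$ is dihedral, semidihedral or generalized quaternion of order $\ge16$.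
* **(T)** (Taylor, *The Geometry of the Classical Groups*.) A nondegenerate symplectic space of dimension $2a$ over $\mathbb F_r$ has $\prod_{i=1}^a(r^i+1)$ maximal totally isotropic subspaces, of dimension $a$. A nondegenerate quadratic space of dimension $2a$ over $\mathbb F_2$ has $\prod_{i=0}^{a-1}(2^i+1)$ maximal totally singular subspaces, of dimension $a$, in plus type, and $\prod_{i=2}^a(2^i+1)$, of dimension $a-1$, in minus type.
* **(G)** (Guralnick, J. Algebra 81 (1983) 304–311; uses the classification of finite simple groups.) If $T$ is nonabelian simple and $A<T$ has index $p^d>1$ with $p$ prime, then one of: (i) $T=A_n$, $A\cong A_{n-1}$, $n=p^d$; (ii) $T=PSL_t(q_1)$, $A$ is the stabilizer of a point or hyperplane, $p^d=(q_1^t-1)/(q_1-1)$; (iii) $T=PSL_2(11)$, $A\cong A_5$; (iv) $(T,A)=(M_{23},M_{22})$ or $(M_{11},M_{10})$; (v) $T=PSU_4(2)$, index $27$.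

Recall that an $r$-group $E$ is *extraspecial* if $Z(E)=E'$ has order $r$ and $E/Z(E)$ is elementary abelian. Examples are $D_8$, $Q_8$, and for $r$ odd the group of upper unitriangular $3\times3$ matrices over $\mathbb F_r$. A *central product* $Q=ES$ is a product of subgroups with $[E,S]=1$; then $E\cap S\le Z(E)\cap Z(S)$. For instance $D_8\circ Z_4$, of order $16$, is $D_8$ and $Z_4$ with their subgroups of order $2$ (central in $D_8$) identified.

## 3. Counting fixed points coset by coset

**Coset count.** *Let $G$ act on $\Omega$, $D\trianglelefteq G$ and $g\in G$. Then $\frac1{|D|}\sum_{y\in D}\mathrm{fix}(gy)$ is the number of $D$-orbits fixed by $g$.*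

*Proof.* Count pairs $(\omega,y)$ with $y\in D$ and $\omega gy=\omega$. For a given $\omega$ such a $y$ exists if and only if $\omega g\in\omega D$, that is, if and only if $g$ maps the orbit $\omega D$ to itself. In that case there are $|D_\omega|$ choices of $y$. So each $g$-invariant $D$-orbit contributes $|\omega D|\,|D_\omega|=|D|$, and the other orbits contribute $0$. $\square$

**Lemma 1.** *Let $(G,D)$ be a pair on $\Omega$ of index $k$. Then exactly one $D$-orbit $\Gamma$ is $G$-invariant, $\Gamma$ contains the fixed point of every $g\in G\setminus D$, $G/D$ permutes the other $D$-orbits freely, and $k$ divides $|\Gamma|-1$.*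

*Proof.* **Finding $\Gamma$.** We first locate the distinguished orbit by counting fixed points of $G/D$ on the set of $D$-orbits. If $g\notin D$, every element of $gD$ fixes exactly one point. So by the coset count each nonidentity element of $G/D$ fixes exactly one $D$-orbit. Let $G/D$ have orbits, indexed by $i$, on the set of $D$-orbits, with stabilizers of order $a_i$; the $i$-th orbit has length $k/a_i$. Counting pairs (nonidentity element, $D$-orbit fixed by it) in two ways gives
$$k-1=\sum_i\frac k{a_i}(a_i-1)=k\sum_i\Bigl(1-\frac1{a_i}\Bigr).$$
Each $i$ with $a_i>1$ contributes at least $k/2$. Two such $i$ would give at least $k$, and none would give $0\neq k-1$. So exactly one $i$ has $a_i>1$, and for it $k(1-1/a_i)=k-1$, so $a_i=k$. This is a $D$-orbit $\Gamma$ fixed by all of $G$. On the other $D$-orbits the action of $G/D$ is free, and since $k\ge2$ none of them is $G$-invariant. The fixed point of $g\in G\setminus D$ lies in a $g$-invariant $D$-orbit, which must be $\Gamma$.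

**The divisibility.** We now apply the part just proved to a point stabilizer. By what we have shown, $(G,D)$ is a pair on $\Gamma$. Let $\alpha\in\Gamma$. As $D$ is transitive on $\Gamma$, $G=DG_\alpha$, so $(G_\alpha,D_\alpha)$ is a pair on $\Gamma$ of index $k$. An element of $G_\alpha\setminus D$ has $\alpha$ as its fixed point, so the invariant orbit of this pair contains $\alpha$, and hence is $\{\alpha\}$. By the first part, $G_\alpha/D_\alpha$ permutes the other $D_\alpha$-orbits freely. So
$$\text{every }G_\alpha\text{-orbit on }\Gamma\setminus\{\alpha\}\text{ is a union of }k\ D_\alpha\text{-orbits of equal length,}\qquad(1)$$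
and $k$ divides $|\Gamma|-1$. $\square$

**Lemma 2.** *Let $G$ be transitive on $\Omega$, $n=|\Omega|>1$, $D=D(G)\neq G$. Then $D$ is transitive and $(G,D)$ is a pair on $\Omega$. In particular $|G:D|$ divides $n-1$.*

*Proof.* Elements outside $D$ are not derangements, so they fix at least one point. If $D$ has $o$ orbits, the orbit-counting lemma for $G$ and for $D$ gives
$$|G|=\sum_{g\in G}\mathrm{fix}(g)\ge o|D|+(|G|-|D|).$$
So $o=1$ and equality holds, that is, every element outside $D$ fixes exactly one point. Now apply Lemma 1, with $\Gamma=\Omega$. $\square$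

**Definition.** A *transitive pair* is a pair $(G,D)$ on $\Omega$ with $n=|\Omega|>1$, $G$ faithful on $\Omega$, and $D$ transitive. Then $\Gamma=\Omega$, so $k\mid n-1$. Also $G_{\alpha\beta}\le D$ for $\alpha\ne\beta$, since elements outside $D$ fix only one point.

**Lemma 3.** *If $(G,D)$ is a transitive pair of index $k$ and $G$ preserves a system $\Sigma$ of blocks of size $c$, $1<c<n$, then $k$ divides $c-1$ and $n/c-1$. Hence $k\le\sqrt n-1$.*

*Proof.* **The action on $\Sigma$.** First we show that $(G,D)$ is a pair on $\Sigma$. As $D$ is transitive on $\Sigma$, the coset count shows that in each coset $gD$ the average number of fixed blocks is $1$. If $g\notin D$, every element of $gD$ fixes a point, hence the block containing it, so it fixes exactly one block. So $(G,D)$ is a pair on $\Sigma$ with $D$ transitive, and Lemma 1 gives $k\mid|\Sigma|-1=n/c-1$.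

**The action on a block.** Next we recognize a block as a distinguished orbit. Let $B\in\Sigma$. As $D$ is transitive on $\Sigma$, $G=DG_B$, so $(G_B,D_B)$ is a pair on $\Omega$ of index $k$. If $\beta,\gamma\in B$ and $y\in D$ maps $\beta$ to $\gamma$, then $By=B$; so $B$ is a $D_B$-orbit. It is $G_B$-invariant, so it is the orbit of Lemma 1, and $k\mid|B|-1=c-1$.

Both $c-1$ and $n/c-1$ are positive, and $\min(c,n/c)\le\sqrt n$. $\square$

## 4. Orbit lengths on all points, and on a subspace of size $\sqrt n$

With (1) in hand, here is a natural attempt at Theorem 1. Suppose $(G,D)$ is a transitive pair and $G$ is not Frobenius. Some $1\ne g\in G$ fixes two points $\alpha,\beta$, so $g\in D_\alpha$. Since $g\neq1$ moves a point, $D_\alpha$ has an orbit of length at least $2$, and by (1) its $G_\alpha$-orbit consists of $k$ orbits of that length. Hence $2k\le n-1$. More generally, a $D_\alpha$-orbit of length $\lambda$ on $\Omega\setminus\{\alpha\}$ gives $k\le(n-1)/\lambda$. To reach $\sqrt n-1=(n-1)/(\sqrt n+1)$ this way, we would need a $D_\alpha$-orbit of length at least $\sqrt n+1$. Nothing guarantees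 one, as the following example shows.

**Example 3.** Let $p\ge5$ be prime, $V=\mathbb F_p^2$, $s=\mathrm{diag}(1,-1)$, and let $H$ be the group generated by all scalars and $s$, of order $2(p-1)$. Let $G=V\rtimes H$ act on $V$ by $v\mapsto vh+c$. Such a map is a derangement if and only if $c\notin\mathrm{Im}(h-1)$, and a suitable $c$ exists if and only if $h$ fixes a nonzero vector. Translations by $c\neq0$ are derangements, so $D(G)=V\rtimes R$, where $R$ is generated by the elements of $H$ fixing a nonzero vector. A scalar $\lambda\ne1$ fixes no nonzero vector, and $\lambda s=\mathrm{diag}(\lambda,-\lambda)$ does so if and only if $\lambda=\pm1$. So $R=\{\pm1,\pm s\}$ and $|G:D(G)|=(p-1)/2$. Orbits of $R$ have length at most $4$, so counting orbits on $V^\#$ cannot give better than $(p^2-1)/4$, and this exceeds $\sqrt n-1=p-1$.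

Here one should count on a smaller set. The line $X=\{(x,0)\}$ is $H$-invariant, of size $p=\sqrt n$. The stabilizer $H_w$ of $w\in X^\#$ lies in $R$, so the $H$-orbit of $w$ is $|H:R|$ times as long as its $R$-orbit, which has length $2$. Hence $|H:R|\le(p-1)/2$, the exact value.

So in the linear case we want a subspace of size at most about $\sqrt{|V|}$. If none is $H$-invariant, we use a family of such subspaces permuted by $H$. If $H_1$ is the stabilizer of a member $X$, then
$$|H:R|=|H:RH_1|\;|H_1:H_1\cap R|,\qquad(2)$$
where $|H:RH_1|$ is the number of $R$-orbits on the $H$-orbit of $X$ (because $R\trianglelefteq H$, the stabilizer in $H$ of the $R$-orbit of $X$ is $RH_1$). The second factor is controlled by $|X|$. The first is small if $R$ already fuses most of the family. This is how Theorem L will be proved. Before that we need to get to a linear group.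

## 5. Sylow subgroups of a point stabilizer

The next lemma handles all degrees that are not prime powers, and produces a regular Sylow subgroup in the remaining ones.

**Lemma 4.** *Let $(G,D)$ be a transitive pair of index $k$ and $r$ a prime with $n_r=r^a>1$. Then $k\mid r^b-1$ for some $1\le b\le a$. Moreover, if $n=r^a$, then either $k\le\sqrt n-1$ or the Sylow $r$-subgroups of $D$ are regular on $\Omega$.*

*Proof.* The plan is to find a supplement $X_0$ to $D$ whose distinguished orbit is an orbit of an $r$-group. Its size is then a power of $r$, and Lemma 1 gives the divisibility.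

**Step 1: normalize a Sylow subgroup of a point stabilizer.** This makes point stabilizers visible on an orbit. Let $\alpha\in\Omega$, $S\in\mathrm{Syl}_r(D_\alpha)$, $X_1=N_G(S)$, $Y_1=N_D(S)$. By Frattini $G_\alpha=D_\alpha N_{G_\alpha}(S)$, and $G=DG_\alpha$; hence $(X_1\cap G_\alpha)D=G$. In particular $X_1D=G$, so $(X_1,Y_1)$ is a pair on $\Omega$ of index $k$. Let $\Gamma_1$ be its invariant orbit. Since $(X_1\cap G_\alpha)D=G\ne D$, there are elements of $(X_1\cap G_\alpha)\setminus D$; they fix only $\alpha$, so $\alpha\in\Gamma_1$ and $\Gamma_1=\alpha Y_1$. For $\gamma=\alpha y$ with $y\in Y_1$ we have $D_\gamma=D_\alpha^y$ and $S^y=S$. So for every $\gamma\in\Gamma_1$, $S$ fixes $\gamma$ and is a Sylow $r$-subgroup of $D_\gamma$.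

**Step 2: enlarge $S$ to $S_1$.** We need an $r$-group that moves $\alpha$. As $r\mid n=|D:D_\alpha|$, $S$ is not a Sylow subgroup of $D$, so it is properly contained in its normalizer in a Sylow $r$-subgroup of $D$ containing it. So $r$ divides $|N_D(S):S|$. Let $S_1\in\mathrm{Syl}_r(Y_1)$. It contains the normal $r$-subgroup $S$ of $Y_1$, so $S<S_1$. By Frattini $X_2:=N_{X_1}(S_1)$ satisfies $X_1=Y_1X_2$, so $X_2D=G$. Choose $X_0$ of least order with $S_1\le X_0\le X_2$ and $X_0D=G$. Put $Y_0=X_0\cap D$. Then $S_1\trianglelefteq X_0$ and $S_1\le Y_0$, and $(X_0,Y_0)$ is a pair of index $k$.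

**Step 3: every prime $s$ dividing $|Y_0/S_1|$ divides $k$.** This exploits the minimality of $X_0$. Write $\bar X=X_0/S_1$, $\bar Y=Y_0/S_1$. If $C\le\bar X$ and $C\bar Y=\bar X$, then the preimage $C_0$ of $C$ contains $S_1$, and $C_0Y_0=X_0$ gives $C_0D=G$; so $C_0=X_0$ and $C=\bar X$. Let $T\in\mathrm{Syl}_s(\bar Y)$. By Frattini $\bar X=\bar Y N_{\bar X}(T)$, so $N_{\bar X}(T)=\bar X$ and $T\trianglelefteq\bar X$. Suppose $s\nmid k=|\bar X:\bar Y|$. Then $T$ is a normal Sylow $s$-subgroup of $\bar X$ and has a complement $C$ by Schur–Zassenhaus. As $T\le\bar Y$, $C\bar Y=\bar X$, hence $C=\bar X$ and $T=1$, contradicting $s\mid|\bar Y|$.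

**Step 4: $S_1$ is transitive on the distinguished orbit.** Let $\Gamma_0$ be the invariant $Y_0$-orbit of the pair $(X_0,Y_0)$. An element of $X_0\setminus D$ has its fixed point in $\Gamma_0$ and, being in $X_1\setminus D$, also in $\Gamma_1$. Since $Y_0\le Y_1$, the $Y_0$-orbit $\Gamma_0$ lies in the $Y_1$-orbit $\Gamma_1$. As $S_1\trianglelefteq Y_0$, the $S_1$-orbits on $\Gamma_0$ have equal length and are permuted transitively by $Y_0/S_1$. So their number divides $|Y_0:S_1|$, and by Step 3 all its prime divisors divide $k$. It also divides $|\Gamma_0|$, and $|\Gamma_0|\equiv1\pmod k$ by Lemma 1. So the number is coprime to $k$, and it must be $1$.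

**Step 5: the size of $\Gamma_0$.** For $\gamma\in\Gamma_0\subseteq\Gamma_1$, the group $(S_1)_\gamma$ is an $r$-subgroup of $D_\gamma$ containing $S\in\mathrm{Syl}_r(D_\gamma)$, so $(S_1)_\gamma=S$. Hence $|\Gamma_0|=|S_1:S|=r^b$ with $b\ge1$, and $r^b\le|D|_r/|D_\alpha|_r=n_r$, so $b\le a$. Lemma 1 gives $k\mid r^b-1$.

**Step 6: the case $n=r^a$.** Here $k$ also divides $n-1=r^a-1$. If $b<a$, then $k$ divides $\gcd(r^a-1,r^b-1)=r^{\gcd(a,b)}-1$, and $\gcd(a,b)$ is a proper divisor of $a$, so $k\le r^{a/2}-1=\sqrt n-1$. If $b=a$, then $|\Gamma_0|=n$, so $\Omega=\Gamma_0=\Gamma_1$. By Step 1, $S$ fixes every point, and as $G$ is faithful $S=1$. Then $Y_1=D$, and $S_1\in\mathrm{Syl}_r(D)$ has order $r^b=n$ and is transitive, hence regular. The other Sylow $r$-subgroups of $D$ are conjugate to it. $\square$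

## 6. From a large index to a linear group

**Proposition 5.** *Let $(G,D)$ be a transitive pair of index $k>\sqrt n-1$. Then $G$ is primitive, $n=p^d$ for a prime $p$, and every $P\in\mathrm{Syl}_p(D)$ is regular on $\Omega$ and elementary abelian. Fix such a $P$ and $\alpha\in\Omega$, and put $X=N_G(P)$, $H=X_\alpha$, $R=H\cap D$. Then $X=PH$, $N_D(P)=PR$, $|H:R|=k$, $H$ acts faithfully and linearly on $P$ by conjugation, and every element of $H$ that fixes a nonidentity element of $P$ lies in $R$.*

*Proof.* **Step 1: $G$ is primitive of prime power degree.** This uses Lemmas 3 and 4. By Lemma 3, $G$ is primitive. If $n$ had distinct prime divisors $r,s$, Lemma 4 would give $k\le\min(n_r,n_s)-1\le\sqrt n-1$, since $n_rn_s\le n$. So $n=p^d$, and by Lemma 4 a Sylow $p$-subgroup $P$ of $D$ is regular.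

**Step 2: $P$ is elementary abelian.** We pass to the supplement $X$. Put $Y=N_D(P)$. By Frattini $XD=G$, and $Y\ge P$ is transitive; so $(X,Y)$ is a transitive pair of index $k$, and by Lemma 3 $X$ is primitive. The subgroup $\Omega_1(Z(P))$ (generated by the elements of order $p$ in $Z(P)$) is nontrivial and characteristic in $P$, so normal in $X$. A nontrivial normal subgroup of a primitive group is transitive. A transitive subgroup of the regular group $P$ is $P$ itself, so $P=\Omega_1(Z(P))$ is elementary abelian.

**Step 3: the linear action.** We identify $\Omega$ with $P$. As $P$ is transitive, $X=PH$, and $Y=PR$ because $P\le Y$. As $P\le D$, $HD=XD=G$, so $|H:R|=k$. Identify $\alpha v\in\Omega$ with $v\in P$. For $h\in H$, $(\alpha v)h=\alpha h\,v^h=\alpha v^h$, so $H$ acts on $\Omega$ as it acts on $P$ by conjugation. Conjugation is a group automorphism of an elementary abelian group, so it is $\mathbb F_p$-linear. The action is faithful as $G$ is faithful on $\Omega$. If $h\in H$ fixes $v\ne1$ in $P$, it fixes the two points $\alpha$ and $\alpha v$, so $h\in D$ and $h\in R$. $\square$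

Now write $V=P$ additively. The pair $(H,R)$ satisfies exactly the hypotheses of Theorem L, and $p^{d/2}-1=\sqrt n-1$. So once Theorem L is proved, we will know that $R$ is semiregular on $V^\#$ whenever $k>\sqrt n-1$. This strong conclusion leads to the end of the proof in Section 10.

## 7. Theorem L: making every abelian normal subgroup cyclic

Let $(H,R)$ be as in Theorem L with $R$ not semiregular on $V^\#$.

**The basic count.** *If $H_1\le H$ leaves a subspace $X\ne0$ invariant and $w\in X^\#$, then*
$$|H_1:H_1\cap R|\cdot|w^{H_1\cap R}|=|w^{H_1}|\le|X|-1,\qquad(3)$$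
*and $|H_1:H_1\cap R|$ divides $|X|-1$.* Here $w^{H_1}$ denotes the orbit. Indeed the stabilizer of $w$ in $H_1$ lies in $R$ by hypothesis, so it is also the stabilizer of $w$ in $H_1\cap R$, and the equality follows by comparing indices. All $H_1$-orbits on $X^\#$ have length divisible by $|H_1:H_1\cap R|$, which gives the divisibility.

**Step 1: a normal $r$-subgroup containing an element with a fixed vector.** We want something concrete to work with inside $R$. Some nonidentity element of $R$ fixes a nonzero vector, and a suitable power of it is an element $x\in R$ of prime order $r$ with $C_V(x)\ne0$. Let $x\in Q\in\mathrm{Syl}_r(R)$. By Frattini $H=R\,N_H(Q)$. Replace $(H,R)$ by $(N_H(Q),N_R(Q))$: the index is unchanged, stabilizers of nonzero vectors in $N_H(Q)$ lie in $R\cap N_H(Q)=N_R(Q)$, and $x\in N_R(Q)$. So we may assume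
$$x\in Q\trianglelefteq H,\qquad Q\le R,\qquad Q\text{ an }r\text{-group}.$$

**Step 2: we may assume that $H$ is irreducible, and then $r\ne p$.** An invariant subspace settles the matter at once. Suppose $0<X<V$ is $H$-invariant with $|X|=p^c$. By (3) applied to $X$ and to $V$ (with $H_1=H$), $|H:R|$ divides $\gcd(p^c-1,p^d-1)=p^{\gcd(c,d)}-1\le p^{d/2}-1$, as $\gcd(c,d)$ is a proper divisor of $d$. So assume that $H$ is irreducible. If $r=p$, then $C_V(Q)\ne0$ because $Q$ is a $p$-group acting on an elementary abelian $p$-group, and $C_V(Q)\ne V$ because $Q\ne1$. As $Q\trianglelefteq H$, $C_V(Q)$ is $H$-invariant, a contradiction.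

**Step 3: we may assume that $H$ preserves no decomposition $V=W_1\oplus\dots\oplus W_t$ with $t\ge2$ and all $W_i\ne0$.** Here "preserves" means that $H$ permutes the summands. Suppose it does. The sum over an $H$-orbit of summands is an invariant subspace, so by irreducibility $H$ permutes them transitively. Let $w=|W_1|$, so $|V|=w^t$, and let $H_1$ be the stabilizer of $W_1$ in $H$. The $R$-orbits on $\{W_i\}$ have equal length $u$; let $s$ be their number, so $su=t$. By (2), $|H:R|=s\,|H_1:H_1\cap R|$.

If $u\ge2$, then $s\le t/2$, and (3) and Bernoulli's inequality give $|H:R|\le s(w-1)\le w^s-1\le w^{t/2}-1$.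

If $u=1$, then $s=t$ and $R$ leaves each $W_i$ invariant. As $R\neq1$, it acts nontrivially on some $W_i$. Since $R\trianglelefteq H$ and $H$ permutes the $W_i$ transitively, it acts nontrivially on each. So $R=H_1\cap R$ has an orbit of length at least $2$ on $W_1^\#$, and (3) gives $|H_1:R|\le(w-1)/2$. Hence $|H:R|\le\frac t2(w-1)\le w^{t/2}-1$, by Bernoulli's inequality with the real exponent $t/2\ge1$.

In both cases the bound of Theorem L holds, since $w^{t/2}=p^{d/2}$.

**Step 4: every abelian normal subgroup $A$ of $H$ is cyclic and semiregular on $V^\#$, and $\mathbb F_p[A]\subseteq\mathrm{End}(V)$ is a field.** This is what the previous steps were for. By Clifford's theorem $V|_A$ is the direct sum of its homogeneous components, and $H$ permutes them; by Step 3 there is only one. So $V|_A\cong U\oplus\dots\oplus U$ with $U$ irreducible. An element of $\mathbb F_p[A]$ that is zero on $U$ is zero on $V$, so this commutative algebra acts faithfully on $U$. The kernel on $U$ of a nonzero element $f$ is a proper $A$-submodule, so it is $0$ and $f$ is invertible on $U$. Some power $f^i$ with $i\ge1$ is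 then the identity on $U$, hence on $V$, so $f$ is invertible in $\mathbb F_p[A]$. Thus $\mathbb F_p[A]$ is a finite field, and $A$, as a subgroup of its multiplicative group, is cyclic. For $1\ne a\in A$ the element $a-1$ is nonzero in a field, so it is invertible, and $a$ fixes no nonzero vector.

## 8. The structure of the normal $r$-subgroup

**Step 5: apply (H) to $Q$.** We want to know $Q$ explicitly. $Q$ is nonabelian: otherwise it would be semiregular by Step 4, but $x\in Q$ fixes a nonzero vector. Characteristic abelian subgroups of $Q$ are normal in $H$, hence cyclic. So $Q=ES$ as in (H). If $es\in Z(Q)$ with $e\in E$, $s\in S$, then $e\in Z(E)$ and $s\in Z(S)$; so $Z(Q)=Z(E)Z(S)$. It is cyclic and so has a unique subgroup of order $r$. Hence if $E\ne1\ne S$, then $Z(E)\le Z(S)$. In particular, if $E\neq 1$ and $|S|\le r$, then $Q=E$.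

**Step 6: $r$ odd; the subgroup $N=\{g\in Q:g^r=1\}$ is extraspecial of exponent $r$.** We look for a well-behaved characteristic subgroup. Here $S$ is cyclic, and $E\ne1$ because $Q$ is nonabelian. So $Q$ has class $2$ and $Q'=E'=Z(E)$ has order $r$. From $(gh)^r=g^rh^r[h,g]^{r(r-1)/2}$, with $r$ odd, $g\mapsto g^r$ is a homomorphism on $Q$. So $N$ is a subgroup, characteristic in $Q$.

*If $|S|\le r$*, then $Q=E$. Suppose $E$ does not have exponent $r$. For $g\in E$ we have $g^r\in Z(E)$, of order $r$, so the $r$-th power map is onto $Z(E)$, and $N$ has index $r$ in $E$. It contains $Z(E)$. Commutation makes $E/Z(E)$ a nondegenerate symplectic space over $\mathbb F_r$, and $N/Z(E)$ is a hyperplane. A hyperplane of a symplectic space has the form $u^\perp$, $u\neq0$, and contains $u$; its radical is $\langle u\rangle$, of dimension $1$. So $Z(N)$, the preimage of the radical, has order $r^2$ and exponent $r$. It is a noncyclic abelian characteristic subgroup of $Q$, a contradiction. So $N=E$ has exponent $r$.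

*If $|S|\ge r^2$*, write $\Omega_1(S)$ for the subgroup of order $r$ in $S$ and $S^r$ for the group of $r$-th powers, which is nontrivial and so contains $\Omega_1(S)$. For $g\in E$ we have $g^r\in Z(E)=\Omega_1(S)\le S^r$. So there is $s\in S$ with $s^r=g^{-r}$, and $(gs)^r=1$. Hence $E\le NS$ and $Q=NS$. Also $S=Z(Q)$, since $Z(Q)=Z(E)S=S$. An element of $Z(N)$ commutes with $N$ and $S$, hence lies in $Z(Q)=S$; so $Z(N)=N\cap S=\Omega_1(S)$ has order $r$. Since $Q=NS$ with $S$ central, $N'=Q'=Z(E)=\Omega_1(S)$. Then $N/Z(N)$ is abelian of exponent $r$, and $N$ is extraspecial of exponent $r$.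

**Step 7: $r=2$.** By Step 2, $p$ is odd. First, $Q$ is not $Q_8$ or generalized quaternion. Such a group has a unique involution, so $\langle x\rangle$ would be normal in $H$ and semiregular by Step 4, contradicting $C_V(x)\neq0$.

If $E=1$, then $Q=S$ is nonabelian, so it is dihedral or semidihedral of order at least $16$. If $E\ne1$ and $|S|\le2$, then $Q=E$. There remains $E\ne1$ with $S$ cyclic of order at least $4$, or noncyclic. In this last case we exhibit a characteristic subgroup $N=E\circ Z_4$. Write $\Omega_2(C)$ for the subgroup of order $4$ in a cyclic $2$-group $C$ with $|C|\ge4$.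

*$S$ cyclic.* For $e\in E$, $s\in S$ we have $(es)^4=e^4s^4=s^4$, since an extraspecial $2$-group has exponent dividing $4$. So $N:=\{g\in Q:g^4=1\}=E\,\Omega_2(S)$ is a characteristic subgroup.

*$S$ noncyclic.* Let $A_S=\langle u\rangle$ be a cyclic maximal subgroup of $S$, of order $2^{c-1}\ge8$, where $|S|=2^c\geq 16$. Elements of $S\setminus A_S$ send $u$ to $u^\epsilon$ with $\epsilon=-1$ or $\epsilon=-1+2^{c-2}$. As $\epsilon-1\equiv2\pmod4$, $S'=\langle u^{\epsilon-1}\rangle=\langle u^2\rangle$, of order at least $4$. As $(u^2)^\epsilon=u^{-2}$ in both cases, elements of $S\setminus A_S$ invert $S'$. Now $Q'=E'S'$, and $E'=Z(E)\le Z(S)$ lies in $S'$ because $Z(S)$ is the subgroup of order $2$ of $\langle u\rangle$. So $Q'=S'$. It is centralized by $EA_S$ and inverted by the elements of $S\setminus A_S$, and inversion is nontrivial on it; hence $C_Q(Q')=EA_S$. Put $N:=\{g\in C_Q(Q'):g^4=1\}$. Since $A_S$ is central in $EA_S$, the computation of the cyclic case gives $N=E\,\Omega_2(A_S)$, a characteristic subgroup of $Q$.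

In summary one of the following holds, with $N$ characteristic in $Q$ in the first three cases:

* **(A)** $r$ is odd, and $N$ is extraspecial of order $r^{1+2a}$ and exponent $r$;
* **(B)** $r=2$, and $N=E\circ Z_4$ with $E$ extraspecial of order $2^{1+2a}$;
* **(C)** $r=2$, and $N=Q$ is extraspecial of order $2^{1+2a}$, $Q\not\cong Q_8$;
* **(D)** $r=2$, and $Q$ is dihedral or semidihedral of order at least $16$.

## 9. Eigenspaces and their fusion under $R$

**Case (D).** This case shows the use of (2) in its simplest form: the subspaces are the fixed spaces of involutions. Write $Q=\langle u,y_0\rangle$, $|Q|=2^c$, $c\ge4$, $|u|=2^{c-1}$, $y_0^2=1$, $u^{y_0}=u^\epsilon$ with $\epsilon=-1$ or $-1+2^{c-2}$. Let $z=u^{2^{c-2}}$, so $Z(Q)=\langle z\rangle$. By Step 4, $\langle z\rangle$ is semiregular, and as $p$ is odd $z=-1$. As $C_V(x)\ne0$, $x$ is a noncentral involution. The only involution in $\langle u\rangle$ is $z$, so all noncentral involutions lie in $Q\setminus\langle u\rangle=\{y_0u^i\}$. We compute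
$$(y_0u^i)^u=u^{-1}y_0u^{i+1}=y_0u^{-\epsilon}u^{i+1}=y_0u^{i+1-\epsilon}.$$
As $1-\epsilon\equiv2\pmod4$, the $\langle u\rangle$-classes in $Q\setminus\langle u\rangle$ are $y_0\langle u^2\rangle$ and $y_0u\langle u^2\rangle$; conjugation by $y_0$ sends $y_0u^i$ to $y_0u^{\epsilon i}$ and preserves each. So there are at most two classes of noncentral involutions. As $z\in\langle u^2\rangle$, each noncentral involution $y$ is conjugate to $yz=-y$. Hence its eigenspaces for $1$ and $-1$ have equal dimension, and $|C_V(y)|=p^{d/2}$.

$H$ permutes the spaces $C_V(y)$, for $y$ a noncentral involution of $Q$, and $Q\le R$ has at most two orbits on them. Let $H_1$ be the stabilizer in $H$ of $C_V(x)$; then $|H:RH_1|\le2$. Since $-1=z\in H_1\cap R$, all orbits of $H_1\cap R$ on $C_V(x)^\#$ have length at least $2$. By (2) and (3), $|H:R|\le2\cdot\frac{p^{d/2}-1}2=p^{d/2}-1$.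

**Set-up for (A), (B), (C).** We now make $V$ a space over a field on which $N$ acts linearly. Let $Z=Z(N)$, which is cyclic of order $r$, $4$, $2$ respectively. It is abelian and normal in $H$, so by Step 4 it is semiregular and $K=\mathbb F_p[Z]$ is a field. Put $q=|K|$. Then $|Z|$ divides $q-1$. View $V$ as a $K$-space, of dimension $\delta$ say, so $q^\delta=p^d$. As $Z$ is central in $N$, $N$ acts $K$-linearly. As $H$ normalizes $Z$, each $h\in H$ acts *$K$-semilinearly*: $(\lambda v)h=\lambda^\tau(vh)$, where $\tau:\lambda\mapsto h^{-1}\lambda h$ is a field automorphism of $K$. (A standard example of a semilinear map is $v\mapsto v^q$ on $\mathbb F_{q^2}$.) The group $N'$ has order $r$ and lies in $Z$, so it is the group of scalars $\mu_r=\{\lambda\in K^*:\lambda^r=1\}$. In all three cases $N/Z$ is elementary abelian of order $r^{2a}$, and commutation makes it a symplectic space of dimension $2a$ over $\mathbb F_r$, nondegenerate because $Z=Z(N)$.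

**The eigenspace family.** Next we build the family of subspaces for (2). Let $\mathcal L$ be a nonempty $H$-invariant family of subgroups $L$ with $Z\le L\le N$ and $L=L_0\times Z$, $L_0$ elementary abelian of order $r^j$, with $j$ fixed. Since $r\ne p$ and $\mu_r\le K^*$ has order $r$, the elements of $L_0$ are simultaneously diagonalizable:
$$V=\bigoplus_{\chi\in\mathrm{Hom}(L_0,\mu_r)}V_\chi,\qquad V_\chi=\{v:vl=\chi(l)v\text{ for all }l\in L_0\}.$$
As $Z$ consists of scalars, the $V_\chi$ are also the joint eigenspaces of $L$. Let $g\in N$ and $v\in V_\chi$. Since $gl=l\,[l,g^{-1}]\,g$, we get $(vg)l=\chi(l)[l,g^{-1}]\,(vg)$. So $V_\chi g=V_{\chi\psi}$ with $\psi(l)=[l,g^{-1}]$. As $L_0\cap Z=1$, $L_0$ embeds in $N/Z$ as a subspace. Every linear functional on a subspace extends to $N/Z$, and by nondegeneracy it is given by commutation with an element. So every $\psi\in\mathrm{Hom}(L_0,\mu_r)$ occurs. Hence $N$ permutes the $r^j$ spaces $V_\chi$ transitively, and each has $K$-dimension $\delta/r^j\geq 1$.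

If $vl=\lambda v$ for $l\in L$, then $(vh)l^h=(vl)h=\lambda^\tau(vh)$. So $h\in H$ maps eigenspaces of $L$ to eigenspaces of $L^h$, and $H$ permutes the set of all eigenspaces of all $L\in\mathcal L$. As $N$ fuses the eigenspaces of each $L$, and $N\le Q\le R$, there are at most $|\mathcal L|$ $R$-orbits on this set. Let $H_1$ be the stabilizer in $H$ of an eigenspace $V_0$. By (2) and (3),
$$|H:R|\le|\mathcal L|\,\frac{q^{\delta/r^j}-1}{\kappa}\qquad(4)$$
whenever all orbits of $H_1\cap R$ on $V_0^\#$ have length at least $\kappa$. Since $Z\le H_1\cap R$ is semiregular, $\kappa=|Z|$ is always allowed.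

**Example 4.** Let $p\equiv3\pmod4$, $V=\mathbb F_p^2$, let $D_8$ be generated by $\mathrm{diag}(1,-1)$ and the matrix interchanging $e_1$ and $e_2$, and let $H$ be generated by $D_8$ and all scalars, so $|H|=4(p-1)$. Up to scalars, the elements of $H$ are represented by $1$, $\mathrm{diag}(1,-1)$, the interchange, and an element $\rho$ of order $4$ with $\rho^2=-1$. The eigenvalues of $\lambda\rho$ are not in $\mathbb F_p$, since $-1$ is not a square. So the nonidentity elements of $H$ fixing a nonzero vector are $\pm\mathrm{diag}(1,-1)$ and $\pm$ the interchange; they generate $R=D_8$, and $|H:R|=(p-1)/2$. Take $N=R=D_8$ and $Z=\{\pm1\}$, and let $\mathcal L$ consist of the two subgroups $\langle\mathrm{diag}(1,-1)\rangle Z$ and $\langle\text{interchange}\rangle Z$. The eigenspaces are the four lines spanned by $e_1$, $e_2$, $e_1+e_2$, $e_1-e_2$, and $R$ has two orbits on them. Then (4) gives $|H:R|\le2\cdot\frac{p-1}2=p-1=\sqrt{|V|}-1$. Orbits of $R$ on $V^\#$ have length at most $8$, so counting on all of $V$ would not give this for $p>7$.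

**When $j=a$: a numerical criterion.** We reduce (4) to an inequality without $\delta$. Put $m=r^a$ and $e=\delta/m\ge1$, so $p^{d/2}=q^{me/2}$. As $m\ge2$,
$$q^{me/2}-1\ge q^{me/2}-q^{(m-2)e/2}=q^{(m-2)e/2}(q^e-1).$$
So the bound $|H:R|\le p^{d/2}-1$ follows from (4) if $|\mathcal L|\le\kappa\,q^{(m-2)e/2}$, and since $e\ge1$ it suffices that
$$|\mathcal L|\le\kappa\,q^{(m-2)/2},\qquad m=r^a.\qquad(5)$$
When $a$ is replaced by $a+1$, the right side of (5) is multiplied by $q^{r^a(r-1)/2}$.

**Case (A).** Let $\mathcal L$ consist of all $L$ with $L/Z$ maximal totally isotropic. These are the maximal abelian subgroups of $N$, so $\mathcal L$ is $H$-invariant. Each $L$ is abelian of exponent $r$, so it splits over $Z$, with $j=a$. By (T), $|\mathcal L|=\prod_{i=1}^a(r^i+1)$. Take $\kappa=r$. As $r\mid q-1$, $q\ge r+1\ge4$. We verify (5) by induction on $a$. For $a=1$: $r+1\le2r\le r\,q^{(r-2)/2}$, as $q^{(r-2)/2}\ge4^{1/2}$. From $a$ to $a+1$ the left side is multiplied by $r^{a+1}+1$ and the right side by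
$$q^{r^a(r-1)/2}\ge(r+1)^{r^a}\ge(r+1)^{a+2}\ge r^{a+1}+1,$$
where we used $(r-1)/2\ge1$ and $r^a\ge3^a\ge a+2$.

**Case (B).** Let $\mathcal L$ again consist of all $L$ with $L/Z$ maximal totally isotropic; they are the maximal abelian subgroups of $N$. To see that $L$ splits over $Z\cong Z_4$, we show first that every coset of $Z$ in $N$ contains an element of order at most $2$. Take a representative $g\in E$. If $g^2\neq1$, then $g^2$ is the involution of $Z$, and multiplying $g$ by a generator $\zeta$ of $Z$ gives $(g\zeta)^2=g^2\zeta^2=1$. So $L=\Omega_1(L)Z$, where $\Omega_1(L)=\{l\in L:l^2=1\}$ is elementary abelian. Let $L_0$ be a complement in it to the subgroup $\Omega_1(Z)$ of order $2$. Then $L_0\cap Z\le L_0\cap\Omega_1(Z)=1$, and $L=L_0\times Z$ with $j=a$. By (T), $|\mathcal L|=\prod_{i=1}^a(2^i+1)$. Take $\kappa=4$. As $4\mid q-1$, $q\ge5$. For $a=1$, (5) reads $3\le4$. From $a$ to $a+1$ the left side is multiplied by $2^{a+1}+1$ and the right side by $q^{2^{a-1}}\ge5^{a}\ge2^{a+1}+1$, where the last inequality is $5\le5$ for $a=1$ and follows by induction.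

**Case (C).** Here $|Z|=2$ and $Z$ is semiregular with $p$ odd, so $Z=\{\pm1\}$ and $q=p\ge3$. For $g\in N$ we have $g^2\in Z$; write $g^2=(-1)^{f(gZ)}$ with $f:N/Z\to\mathbb F_2$. From $(gh)^2=g^2h^2[h,g]$ the function $f$ is a quadratic form polarizing to the commutator form, so it is nondegenerate. It is $H$-invariant because $H$ centralizes $\pm1$. For example, for $D_8$ two of the three nonzero vectors are singular (plus type), and for $Q_8$ none is (minus type). Let $\mathcal L$ consist of all $L$ with $L/Z$ maximal totally singular. All elements of $L$ have square $1$, so $L$ is elementary abelian and splits over $Z$.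

*Plus type.* Here $j=a$, and by (T) $|\mathcal L|=\prod_{i=0}^{a-1}(2^i+1)$. Take $\kappa=2$. For $a=1$, (5) reads $2\le2$. From $a$ to $a+1$ the left side is multiplied by $2^a+1$ and the right side by $q^{2^{a-1}}\ge3^a\ge2^a+1$.

*Minus type.* If $a=1$, all six elements of $N\setminus Z$ have square $-1$, so $N\cong Q_8$, which is excluded. So $a\ge2$. Here $j=a-1$ is too small for (5), and we make up for it with a larger $\kappa$. By (T), $|\mathcal L|=\prod_{i=2}^a(2^i+1)$. The group $C_N(L)$ is the preimage of $(L/Z)^\perp$, of dimension $2a-(a-1)=a+1$; so $|C_N(L):L|=4$. It leaves each eigenspace of $L$ invariant, so $C_N(L)\le H_1\cap R$ for the stabilizer $H_1$ of an eigenspace $V_0$ of $L$. If $g\in C_N(L)\setminus L$ had $f(gZ)=0$, then $\langle L,g\rangle/Z$ would be totally singular and larger than $L/Z$. So $g^2=-1$ for all $g\in C_N(L)\setminus L$. The group $L$ acts on $V_0$ as $\{\pm1\}$. Elements outside $L$ act nontrivially on $V_0$, because their square is $-1$; so the kernel of $C_N(L)$ on $V_0$ is the kernel of $L$ on $V_0$, of index $2$ in $L$. Thus $C_N(L)$ induces on $V_0$ a group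 of order $4\cdot2=8$, whose nonidentity elements are $-1$ or have square $-1$. None of these fixes a nonzero vector, as $p$ is odd. So all orbits of $C_N(L)$ on $V_0^\#$ have length $8$, and $\kappa=8$ is allowed.

Put $X=|V_0|$. Then $8\mid X-1$, so $X\ge9$, and $|V|=X^{2^{a-1}}$. By (4), $|H:R|\le|\mathcal L|(X-1)/8$. Since $a\ge2$,
$$p^{d/2}-1=X^{2^{a-2}}-1\ge X^{2^{a-2}-1}(X-1),$$
so it suffices that $|\mathcal L|\le8\cdot9^{2^{a-2}-1}$. For $a=2$ this is $5\le8$. From $a$ to $a+1$ the left side is multiplied by $2^{a+1}+1$ and the right side by $9^{2^{a-2}}\ge9^{a-1}\ge2^{a+1}+1$, where the last inequality is $9\le9$ for $a=2$ and follows by induction.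

All cases are done, and Theorem L is proved. $\square$

## 10. Proof of Theorem 1: a simple group with a subgroup of prime power index

Let $G$ be transitive of degree $n>1$ and not Frobenius, $D=D(G)$, $k=|G:D|$. By Section 2, $n\ge4$, so the claim holds if $k=1$. Let $k\ge2$; then $(G,D)$ is a transitive pair by Lemma 2. Suppose, for a contradiction, that $k>\sqrt n-1$. Proposition 5 applies; we use its notation $P,\alpha,X,H,R$, with $n=p^d$.

**Step 1: $R$ is semiregular on $P^\#$, and $P$ is not normal in $G$.** Here we use Theorem L and the hypothesis that $G$ is not Frobenius. If $R$ were not semiregular on $P^\#$, Theorem L would give $k=|H:R|\le p^{d/2}-1=\sqrt n-1$, a contradiction. Suppose $P\trianglelefteq G$. Then $X=G$, $H=G_\alpha$ and $R=D_\alpha$. As $G$ is transitive and not Frobenius, some $1\ne g\in G_\alpha$ fixes a second point. Then $g\in D_\alpha=R$, and under the identification of $\Omega$ with $P$ it fixes a nonzero vector, contradicting semiregularity.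

**Step 2: a minimal normal subgroup containing $P$.** We now look for a simple group. Let $N\le D$ be a minimal normal subgroup of $G$; it is transitive as $G$ is primitive. So $n$ divides $|N|$. The Sylow $p$-subgroups of $D$ are regular, so $|D|_p=n$ and $|N|_p=n$. As $N\trianglelefteq D$, $P\cap N$ is a Sylow $p$-subgroup of $N$, of order $n$, so $P\le N$. If $N$ were abelian, then, being transitive and faithful, it would be regular, so $N=P\trianglelefteq G$, contradicting Step 1. So $N=T_1\times\dots\times T_l$ with $T_i\cong T$ nonabelian simple and $p\mid|T|$. Also $P=\prod P_i$ with $P_i=P\cap T_i\in\mathrm{Syl}_p(T_i)$ abelian and nontrivial.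

**Step 3: $l=1$.** Here semiregularity of $R$ is decisive. Suppose $l\ge2$. If $N_{T_1}(P_1)=C_{T_1}(P_1)$, Burnside's theorem would give a normal $p$-complement in $T_1$. By simplicity and $p\mid|T_1|$ it would be trivial, and $T_1=P_1$ would be abelian, a contradiction. So there is $y\in N_{T_1}(P_1)\setminus C_{T_1}(P_1)$. It centralizes $P_i$ for $i\ge2$, so $y\in N_D(P)=PR$. Write $y=vh$ with $v\in P$, $h\in R$. As $P$ is abelian, $h$ induces the same automorphism of $P$ as $y$. So $h\ne1$, and $h$ centralizes $P_2\ne1$, contradicting the semiregularity of $R$.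

**Step 4: $T\le G\le\mathrm{Aut}(T)$.** We want to use a list of simple groups. Now $T=N\le D$ is simple and transitive. If $C_G(T)\ne1$, it is a nontrivial normal subgroup of the primitive group $G$, hence transitive. The centralizer of a transitive group is semiregular, so $T$, which centralizes $C_G(T)$, is semiregular, hence regular. Then $|T|=p^d$, which is impossible for a nonabelian simple group. So $C_G(T)=1$ and $T\le G\le\mathrm{Aut}(T)$. Also $|T:T_\alpha|=p^d=n$, and since $T\le D$, $k$ divides $|G:T|$, which divides $|\mathrm{Out}(T)|$. We apply (G) to $T_\alpha<T$.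

**Step 5: cases (i), (iii), (iv), (v).** These are short.

(i) $T=A_n$ with $n=p^d\ge5$, so $n\ne6$ and $\mathrm{Aut}(A_n)=S_n$. As $k\ge2$ and $T\le D$, $G=S_n$ and $D=A_n$. The action of $S_n$ on $\Omega$ is a faithful action on $n$ points, so it is an automorphism of $S_n$ followed by the natural action. As $n\neq6$ the automorphism is inner, so the action is equivalent to the natural one. A transposition lies outside $D$ but fixes $n-2\ge3$ points, a contradiction.

(iii) $k\le|\mathrm{Out}(T)|=2\le\sqrt{11}-1$. (v) $k\le|\mathrm{Out}(T)|=2\le\sqrt{27}-1$. (iv) $\mathrm{Out}(T)=1$, so $k=1$. All are contradictions.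

**Step 6: case (ii), identifying the action.** Let $T=PSL_t(q_1)$ and $n=(q_1^t-1)/(q_1-1)=p^d$. After applying the inverse-transpose automorphism if necessary, $T_\alpha$ is a point stabilizer. Distinct points of $PG(t-1,q_1)$ have distinct stabilizers in $T$, because a point stabilizer is transitive on the remaining points, of which there are at least two. So the $T$-class of point stabilizers has $n=|\Omega|$ members. The map $\beta\mapsto T_\beta$ sends $\Omega$ onto this class, since $T$ is transitive on $\Omega$; so it is a bijection. As $T_{\beta g}=(T_\beta)^g$, it is $G$-equivariant, and $G$ preserves the class. The subgroup of $\mathrm{Aut}(T)$ preserving this class is $P\Gamma L_t(q_1)$, acting naturally on points. Indeed for $t=2$, $\mathrm{Aut}(T)=P\Gamma L_2(q_1)$. For $t\ge3$, automorphisms outside $P\Gamma L_t(q_1)$ interchange the class with that of hyperplane stabilizers, which is a different class, since a hyperplane stabilizer fixes no point. So $G\le P\Gamma L_t(q_1)$ acts on $\Omega$ as on the points of $PG(t-1,q_1)$.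

**Step 7: case (ii), all of $G/D$ comes from field automorphisms.** We show $G=D$ by filling every coset with an element having three fixed points. First, if a prime $s$ divides $|PGL_t(q_1):T|=\gcd(t,q_1-1)$, then $q_1\equiv1\pmod s$ and $n=1+q_1+\dots+q_1^{t-1}\equiv t\equiv0\pmod s$, so $s=p$. Hence $PGL_t(q_1)/T$ is a $p$-group. Let $\varphi$ be the standard Frobenius map, raising coordinates to the power $\mathrm{char}\,\mathbb F_{q_1}$. Then $P\Gamma L_t(q_1)=PGL_t(q_1)\rtimes\langle\varphi\rangle$, and $P\Gamma L_t(q_1)/T$ is solvable. The Hall $p'$-subgroup of $\langle\varphi\rangle$ meets $T$ trivially, and its order is the $p'$-part of $|P\Gamma L_t(q_1)/T|$; so its image is a Hall $p'$-subgroup of $P\Gamma L_t(q_1)/T$.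

Let $M_1$ be a Hall $p'$-subgroup of $G/T$. By Hall's theorem it lies in a conjugate of that image. So every element of $M_1$ has the form $T\psi$ with $\psi$ conjugate in $P\Gamma L_t(q_1)$ to a power of $\varphi$; and $\psi\in G$ because $T\le G$. A power of $\varphi$ fixes all points with coordinates in the prime field, and there are at least three of them. So $\psi$ fixes at least three points, and therefore $\psi\in D$. Now $k\mid n-1$ is prime to $p$, and $T\le D$. So the natural map $G/T\to G/D$ maps $M_1$ onto $G/D$, and every coset of $D$ in $G$ contains such a $\psi\in D$. Hence $G=D$, contradicting $k\ge2$.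

This proves Theorem 1. $\blacksquare$

## 11. Proof of Theorem 2 and the groups attaining $\sqrt n-1$

**Parts (a) and (b).** If $G=D(G)$ the index is $1$ and the statements are trivial. Otherwise $(G,D(G))$ is a transitive pair by Lemma 2, and (a) and (b) are Lemmas 4 and 3. Neither lemma assumes that $G$ is not Frobenius.

The inequality in (a) can be attained. Let $A=2^2\times7$ and let $\langle h\rangle$ of order $3$ act on $A$, nontrivially on both factors. Let $G=(2^2\times7){:}3$ act on $A$ by the maps $v\mapsto v^{h^i}c$. If $h^i\neq1$, then $h^i$ fixes only the identity of $A$. So $v\mapsto v(v^{h^i})^{-1}$ is an injective, hence bijective, endomorphism of $A$, and $v=v^{h^i}c$ has exactly one solution. So the derangements are the nonidentity translations, and $|G:D(G)|=3=n_2-1$ with $n=28$.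

**Part (c), necessity.** Let $G$ be non-Frobenius with $k=|G:D(G)|=\sqrt n-1$. Then $n=(k+1)^2$ is a perfect square. If $k=1$, then $n=4=2^2$. Let $k\ge2$. If $n$ had distinct prime divisors $r,s$, then $n_r\ne n_s$ and $n_rn_s\le n$, so $\min(n_r,n_s)<\sqrt n$, and (a) gives $k\le\min(n_r,n_s)-1<\sqrt n-1$, a contradiction. So $n$ is a prime power and a square, that is, $n=q^2$ with $q$ a prime power.

**Part (c), existence.** Let $q$ be any prime power, $F=\mathbb F_{q^2}$, $\sigma:v\mapsto v^q$, $H=F^*\rtimes\langle\sigma\rangle$ acting on $F$, and
$$G=F\rtimes H=\{v\mapsto tv^{\sigma^i}+c\}.$$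
This is 2-transitive of degree $n=q^2$, and it is not Frobenius since $\sigma\ne1$ fixes $0$ and $1$.

As in Example 3, translations by $c\ne0$ are derangements. For $h\in H$ the map $v\mapsto vh+c$ is a derangement if and only if $c\notin\mathrm{Im}(h-1)$, and such a $c$ exists if and only if $h$ fixes a nonzero vector. Hence $D(G)=F\rtimes R$, with $R$ generated by the elements of $H$ fixing a nonzero vector.

An element $1\ne t\in F^*$ fixes no nonzero vector. The map $v\mapsto tv^q$ fixes some $v\ne0$ if and only if $t=v^{1-q}$ for some $v\in F^*$. The powers $v^{1-q}$ form the subgroup of order $(q^2-1)/(q-1)=q+1$ of the cyclic group $F^*$, namely $F^1=\{t:t^{q+1}=1\}$. So $R$ is generated by the maps $v\mapsto tv^q$ with $t\in F^1$. For $t,t'\in F^1$, applying $v\mapsto tv^q$ and then $v\mapsto t'v^q$ gives multiplication by $t't^q=t't^{-1}\in F^1$, and all elements of $F^1$ arise. So $R=F^1\rtimes\langle\sigma\rangle$ has order $2(q+1)$, and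
$$|G:D(G)|=|H:R|=\frac{2(q^2-1)}{2(q+1)}=q-1=\sqrt n-1.\qquad\blacksquare$$

For $q=2$ this group is $S_4$, with index $1$. For $q=3$ it has degree $9$ and order $144$; here $F^1$ has order $4$, $|R|=8$, $|H|=16$, and the index is $2$, the case announced in Section 2.
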